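\title{Consecutive powerful numbers: an upper bound with exponent $6/25$}

\begin{abstract}
An integer is powerful if every prime that divides it divides it at least to the second power. Let $N(x)$ count the integers $2\le n\le x$ such that $n$ and $n+1$ are both powerful. We prove that $N(x)\ll x^{6/25}(\log x)^2$, and that the same bound holds for the pairs $n$, $n+\ell$ with any fixed $\ell\ge1$. This disproves the conjecture that $N(x)\ge c\,x^{1/4}/\log x$ for all large $x$. The proof is unconditional. It counts solutions of $a^2u^3-b^2v^3=\lambda$ in two determinant steps: a real step places the solutions on few curves of bounded degree, and a second step, real and $p$-adic at once, counts them on each curve. Curves of low degree are treated by a bound for unit equations.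
\end{abstract}

\section{Introduction}

For an integer $n\ge2$ and a prime $p$ let $\nu_p(n)$ be the exponent of $p$ in $n$, and let
\[
h(n)=\min_{p\mid n}\nu_p(n).
\]
The condition $h(n)\ge2$ says that $n$ is \emph{powerful}: every prime that divides $n$ divides it at least to the second power. Two consecutive integers can both be powerful, as $8=2^3$, $9=3^2$ and $675=3^3\cdot5^2$, $676=26^2$ show. We ask how often this happens, and put
\[
N(x)=\#\{2\le n\le x:\ h(n)\ge2,\ h(n+1)\ge2\}.
\]
The following conjecture is posed in \cite{exponents}.

\medskip
\noindent\textbf{Conjecture.} \emph{There is an absolute constant $c>0$ such that $N(x)\ge c\,x^{1/4}/\log x$ for all sufficiently large $x$.}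
\medskip

We show that it is false.

\begin{theorem}\label{thm:consecutive}
We have $N(x)\ll x^{6/25}(\log x)^2$ for $x\ge2$, and $N(x)\gg\log x$ for $x\ge8$.
\end{theorem}

Since $1/4-6/25=1/100$, the upper bound gives
\[
\frac{N(x)}{x^{1/4}/\log x}\ll x^{-1/100}(\log x)^3\longrightarrow0 .
\]
So for every $c>0$ the conjectured inequality fails, and it fails for \emph{all} sufficiently large $x$. The upper bound is the case $\ell=1$ of the following statement.

\begin{theorem}\label{thm:shift}
For every fixed integer $\ell\ge1$ and all $x\ge2$,
\[
\#\{2\le n\le x:\ h(n)\ge2,\ h(n+\ell)\ge2\}\ll_\ell x^{6/25}(\log x)^2 .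
\]
\end{theorem}

Here $f\ll g$ and $f=O(g)$ mean $|f|\le Cg$ for some constant $C$, a subscript names a parameter on which $C$ may depend, and $f\asymp g$ means $f\ll g\ll f$.

\subsection*{What to expect}
An integer $n\ge2$ is powerful if and only if $n=b^2v^3$ with positive integers $b,v$, and the representation is unique if $v$ is required to be squarefree. Indeed, an exponent $\nu\ne1$ can be written in exactly one way as $\nu=2i+3j$ with $i\ge0$ and $j\in\{0,1\}$, because $j$ is forced by the parity of $\nu$ and an odd $\nu\neq1$ is at least $3$. Hence the number of integers $b^2v^3\le x$ is $\sum_v\lfloor(x/v^3)^{1/2}\rfloor$, summed over squarefree $v$, which lies between $\lfloor\sqrt x\rfloor$ and $\sqrt x\sum_{v\ge1}v^{-3/2}$. This gives the trivial bound $N(x)\ll x^{1/2}$, and the conjecture asks for roughly the square root of it. On the other hand, an integer near $n$ is powerful with frequency about $n^{-1/2}$. If the events ``$n$ is powerful'' and ``$n+1$ is powerful'' behaved independently, $N(x)$ would have the order of $\sum_{n\le x}1/n$, that is, of $\log x$. This heuristic proves nothing, but it speaks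 against the conjecture, and a single Pell equation already produces that many pairs.

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:consecutive}]
For $k\ge1$ write $(3+\sqrt8)^k=X_k+Y_k\sqrt8$ with positive integers $X_k,Y_k$. Multiplying by the conjugate gives $X_k^2-8Y_k^2=1$, so $n_k=2^3Y_k^2$ and $n_k+1=X_k^2$ are both powerful; the first values are $n_k=8,\ 288,\ 9800$. The $Y_k$ increase strictly, and $n_k<X_k^2\le(3+\sqrt8)^{2k}$. With $y=\log x/(2\log(3+\sqrt8))$ we get $N(x)\ge\max(1,\lfloor y\rfloor)\ge y/2$ for $x\ge8$.
\end{proof}

To refute the conjecture it suffices to lower the exponent $1/2$ of the trivial bound to a number below $1/4$. Section~\ref{sec:reduction} turns this into a count of solutions of one Diophantine equation in four variables. Section~\ref{sec:determinants} introduces the main tool, works out its two smallest cases, explains where the exponent $6/25$ comes from, and gives the plan for Sections~\ref{sec:fixed}--\ref{sec:end}.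

\section{Reduction to the equation $a^2u^3-b^2v^3=\lambda$}\label{sec:reduction}

Writing $n$ and $n+\ell$ as a square times a cube gives an equation in four variables. For $\ell>1$ the two numbers may have common factors; we divide out enough of them to make the pair of squares and the pair of cubes coprime.

\begin{proposition}\label{prop:main}
Let $\lambda\ge1$ be a fixed integer. The number of $(a,b,u,v)\in\mathbb Z_{>0}^4$ with
\begin{equation}\label{eq:main}
\begin{gathered}
a^2u^3-b^2v^3=\lambda,\qquad \gcd(a,b)=\gcd(u,v)=1,\\
u,v\text{ squarefree},\qquad x/2<b^2v^3\le x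
\end{gathered}
\end{equation}
is $\ll_\lambda x^{6/25}(\log x)^2$ for all $x$ that are sufficiently large in terms of $\lambda$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:shift}, assuming Proposition~\ref{prop:main}]
Let $n=\tilde b^2\tilde v^3$ and $n+\ell=\tilde a^2\tilde u^3$ with $\tilde u,\tilde v$ squarefree, and put $g_1=\gcd(\tilde a,\tilde b)$, $g_2=\gcd(\tilde u,\tilde v)$. Both $n$ and $n+\ell$ are divisible by $g_1^2g_2^3$, so $g_1^2g_2^3\mid\ell$, and there are $O_\ell(1)$ possible pairs $(g_1,g_2)$. Fix one. The quadruple $(a,b,u,v)=(\tilde a/g_1,\tilde b/g_1,\tilde u/g_2,\tilde v/g_2)$ satisfies all conditions of \eqref{eq:main} except the last, with $\lambda=\ell/(g_1^2g_2^3)$. It has $b^2v^3\le n\le x$, and it determines $n=g_1^2g_2^3b^2v^3$.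

Let Proposition~\ref{prop:main} hold from $x_0=x_0(\lambda)$ on, and apply it with $x/2^k$ in place of $x$ for each $k\ge0$ with $x/2^k\ge x_0$. These ranges contribute
\[
\ll_\lambda\sum_{k\ge0}(x/2^k)^{6/25}(\log x)^2\ll x^{6/25}(\log x)^2 .
\]
The remaining quadruples have $b^2v^3<x_0$. The value $b^2v^3$ determines $(b,v)$, and $b^2v^3+\lambda$ determines $(a,u)$, so there are at most $x_0=O_\ell(1)$ of them.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:main}.

\subsection*{Conventions}
The integer $\lambda$ is fixed. Implied constants may depend on $\lambda$ only, unless stated otherwise, and $x$ is large in terms of $\lambda$. A \emph{solution} is a quadruple satisfying \eqref{eq:main}; its four coordinates are at most $x$. The symbol $\mathcal E(x)$ stands for any quantity bounded by $\exp(C\log x/\log\log x)$ with $C$ depending on $\lambda$ only. Thus $O(\log x)$ is $\mathcal E(x)$, and $\mathcal E(x)\ll_{\varepsilon,\lambda} x^{\varepsilon}$ for every $\varepsilon>0$.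

A \emph{form of bidegree $(d,e)$} is a polynomial $F(a,b;v,u)$ that is homogeneous of degree $d$ in $(a,b)$ and homogeneous of degree $e$ in $(v,u)$. It is a linear combination of the $(d+1)(e+1)$ monomials $a^ib^{d-i}v^ju^{e-j}$, and its zeros form a curve in $\mathbb P^1\times\mathbb P^1$. To a solution we attach the point $((a:b),(v:u))$ of $\mathbb P^1\times\mathbb P^1$. The point determines the solution, because both pairs are positive and coprime. We use B\'ezout's theorem in the following form: two nonzero forms over $\mathbb Q$ of bidegrees $(d_1,e_1)$ and $(d_2,e_2)$ with no common factor over $\mathbb Q$, hence none over $\overline{\mathbb Q}$, have at most $d_1e_2+d_2e_1$ common zeros in $\mathbb P^1\times\mathbb P^1$.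

\section{Determinants of nearby solutions}\label{sec:determinants}

Put $s=a/b$ and $t=v/u$. Dividing the equation in \eqref{eq:main} by $b^2v^3$ gives $s^2/t^3=1+\lambda/(b^2v^3)$, so
\begin{equation}\label{eq:theta}
s=t^{3/2}(1+\theta),\qquad 0<\theta\le\frac{\lambda}{2b^2v^3}<\frac\lambda x .
\end{equation}
Thus every solution is a rational point that lies off the curve $s^2=t^3$ but within relative distance $\lambda/x$ of it. Points close to each other on a curve make determinants of monomials small. Such a determinant, taken in homogeneous coordinates, is an integer, so if it is smaller than $1$ it vanishes, and then the points lie on a common algebraic curve of the chosen bidegree. To quantify this we fix the sizes of the four variables.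

\subsection*{Boxes}
For $A,B,U,V\in\{\frac12,1,2,4,\dots\}$ the corresponding \emph{box} is given by
\[
A<a\le2A,\qquad B<b\le2B,\qquad U<u\le2U,\qquad V<v\le2V .
\]
Every solution lies in exactly one box. Both $b^2v^3$ and $a^2u^3=b^2v^3+\lambda$ lie in $(x/2,2x]$, and $A^2U^3<a^2u^3\le32A^2U^3$, $B^2V^3<b^2v^3\le32B^2V^3$. So a box that contains a solution satisfies
\begin{equation}\label{eq:box}
x/64<A^2U^3<2x,\qquad x/64<B^2V^3<2x .
\end{equation}
From now on ``box'' means a box that contains a solution. Since $U^3,V^3<8x$, there are $O(\log x)$ choices for each of $U$ and $V$, and then \eqref{eq:box} leaves $O(1)$ choices for $A$ and $B$. Hence there are $O((\log x)^2)$ boxes; this is the source of the factor $(\log x)^2$ in the theorems. Put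
\begin{equation}\label{eq:PQ}
P=(AB)^{1/2}=x^\alpha,\qquad Q=(UV)^{1/2}=x^\beta,\qquad T=V/U .
\end{equation}
Multiplying and dividing the inequalities \eqref{eq:box} gives
\begin{equation}\label{eq:PQbound}
P^4Q^6\le4x^2,\qquad T^{3/2}\asymp A/B .
\end{equation}
The curve $s^2=t^3$ is parametrized by $t^{1/2}$. We normalize this parameter as $w=(t/T)^{1/2}$, which lies in $(2^{-1/2},2^{1/2})$, and then
\begin{equation}\label{eq:param}
t=Tw^2,\qquad s=T^{3/2}w^3(1+\theta).
\end{equation}

\subsection*{The two smallest cases}
Take a box with $A=B=U=V\asymp x^{1/5}$, so that $T=1$ and $P=Q\asymp x^{1/5}$. We call it \emph{balanced}; it is the box that will determine the exponent. Consider solutions in it whose parameters $w$ lie in an interval of length $\delta$.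

\emph{Two solutions, monomials $a,b$.} By \eqref{eq:param} and \eqref{eq:theta},
\[
|a_1b_2-a_2b_1|=b_1b_2\,\bigl|w_1^3(1+\theta_1)-w_2^3(1+\theta_2)\bigr|\ll x^{2/5}(\delta+x^{-1}).
\]
If $\delta=cx^{-2/5}$ with a small constant $c$, this integer vanishes, and all solutions in the interval share the pair $(a,b)$. A fixed pair $(a,b)$ belongs to $\mathcal E(x)$ solutions (Lemma~\ref{lem:fixed}), so the box contains $\ll x^{2/5}\mathcal E(x)$ solutions. This is no better than counting the pairs $(a,b)$, but the example has a second half. If the interval is longer and $(a_1:b_1)\equiv(a_2:b_2)$ modulo a prime $p$, then $p$ divides $a_1b_2-a_2b_1$, and the determinant still vanishes when $p$ exceeds a constant times $x^{2/5}\delta$. There are $O(\delta^{-1})$ intervals and $p+1$ residue classes, again $O(x^{2/5})$ pieces. Real closeness can be traded for $p$-adic closeness.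

\emph{Four solutions, monomials $bu,bv,au,av$.} The row of a solution is
\[
bu\,(1,t,s,st)=bu\,\bigl(\mathbf r(w)+\theta\,\mathbf r'(w)\bigr),\qquad \mathbf r=(1,w^2,w^3,w^5),\quad \mathbf r'=(0,0,w^3,w^5).
\]
Expand the $4\times4$ determinant $\Delta$ linearly in each row, and consider a term in which $j$ rows are of type $\theta\mathbf r'$. Apart from the $j$ factors $\theta$, it is a fixed polynomial in $w_1,\dots,w_4$ that vanishes when two of the other $4-j$ rows have equal $w$. It is therefore divisible by the product of the $\binom{4-j}2$ differences of these $w$. Terms with $j\ge3$ vanish because $\mathbf r'$ has only two nonzero entries. Hence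
\[
|\Delta|\ll x^{8/5}\bigl(\delta^6+x^{-1}\delta^3+x^{-2}\delta\bigr).
\]
For $\delta=cx^{-4/15}$ the three terms are $c^6$, $c^3x^{-1/5}$ and less, so $\Delta=0$ when $c$ is small, and all solutions in the interval lie on one curve of bidegree $(1,1)$. Such a curve carries $\mathcal E(x)$ solutions (Proposition~\ref{prop:linear}), so the box contains $\ll x^{4/15}\mathcal E(x)$ solutions. The gain over $2/5$ is large, but $4/15>1/4$.

\subsection*{The general bound}
For many monomials we organize the expansion by the Cauchy--Binet formula: if $M$ is a $K\times N$ matrix and $M'$ an $N\times K$ matrix, then $\det(MM')=\sum_{\mathcal J}\det M_{\mathcal J}\det M'_{\mathcal J}$, where $\mathcal J$ runs over the $K$-element sets of columns of $M$ and the corresponding rows of $M'$. For $0<\kappa\le1$ and $K\ge1$ let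
\[
\sigma_K(\kappa)=\min_{\mathcal J}\sum_{(m,q)\in\mathcal J}(\kappa m+q),
\]
the minimum over all sets $\mathcal J$ of $K$ distinct pairs $(m,q)\in\mathbb Z_{\ge0}^2$. It is the sum of the $K$ smallest values of $\kappa m+q$.

\begin{lemma}\label{lem:det}
Let $0\le D,E\le1000$, $K=(D+1)(E+1)$ and $0<\kappa\le1$. Let $(a_k,b_k,u_k,v_k)$, $1\le k\le K$, be solutions in one box whose parameters $w_k$ lie in an interval $I\subset[2^{-1/2},2^{1/2}]$ of length at most $x^{-\kappa}$. Let $\Delta$ be the $K\times K$ determinant with rows $\bigl(a_k^ib_k^{D-i}v_k^ju_k^{E-j}\bigr)_{0\le i\le D,\ 0\le j\le E}$. Then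
\[
|\Delta|\ll P^{DK}Q^{EK}x^{-\sigma_K(\kappa)} .
\]
\end{lemma}

\begin{proof}
Let $w_0$ be the center of $I$ and write $w_k=w_0+\eta_k$, so $|\eta_k|\le x^{-\kappa}$. Take the factor $b_k^Du_k^E\ll B^DU^E$ out of the $k$th row. By \eqref{eq:param} the entries become
\[
s_k^it_k^j=T^{3i/2+j}f_{ij}(\eta_k,\theta_k),\qquad f_{ij}(\eta,\theta)=(w_0+\eta)^{3i+2j}(1+\theta)^i .
\]
Take the factor $T^{3i/2+j}$ out of the column $(i,j)$. The mean values of $i$ and $j$ over the columns are $D/2$ and $E/2$, so these factors multiply to $T^{K(3D/4+E/2)}$. Now $BT^{3/4}\asymp B(A/B)^{1/2}=P$ by \eqref{eq:PQbound}, and $UT^{1/2}=Q$. Therefore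
\[
|\Delta|\ll(BT^{3/4})^{DK}(UT^{1/2})^{EK}\,|\det f_{ij}(\eta_k,\theta_k)|\ll P^{DK}Q^{EK}\,|\det f_{ij}(\eta_k,\theta_k)| .
\]
The $f_{ij}$ are polynomials in $\eta,\theta$ of bounded degree with bounded coefficients. So the matrix $(f_{ij}(\eta_k,\theta_k))$ is the product of the matrix of monomials $(\eta_k^m\theta_k^q)$, with $O(1)$ columns $(m,q)$, and a matrix with entries $O(1)$. By the Cauchy--Binet formula its determinant is a sum of $O(1)$ terms $O(1)\cdot\det(\eta_k^m\theta_k^q)_{(m,q)\in\mathcal J}$ with $|\mathcal J|=K$. By \eqref{eq:theta} the column $(m,q)$ has entries $\ll x^{-\kappa m-q}$, so each term is $\ll\prod_{(m,q)\in\mathcal J}x^{-\kappa m-q}\le x^{-\sigma_K(\kappa)}$.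
\end{proof}

\begin{lemma}\label{lem:sigma}
We have $\sigma_6(\kappa)=15\kappa$ for $\kappa\le\frac15$ and $\sigma_6(\kappa)=10\kappa+1$ for $\frac15\le\kappa\le\frac13$; in particular $\sigma_6(\frac15)=3$. For all $K\ge1$ and $0<\kappa\le1$,
\[
\sigma_K(\kappa)\ge\tfrac23K\sqrt{2\kappa K}-(1+\kappa)K .
\]
\end{lemma}

\begin{proof}
For $\kappa\le\frac15$ the six smallest values of $\kappa m+q$ are $0,\kappa,\dots,5\kappa$, since $5\kappa\le1$. For $\frac15\le\kappa\le\frac13$ they are $0,\kappa,\dots,4\kappa$ and $1$, since all other values are at least $\min(5\kappa,1+\kappa)\ge\max(4\kappa,1)$.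

For the inequality let $\varphi(X,Y)=\kappa X+Y$. On the square $[m,m+1]\times[q,q+1]$ we have $\varphi\le\kappa m+q+1+\kappa$. Integrating over the squares attached to the pairs in $\mathcal J$ gives
\[
\sum_{(m,q)\in\mathcal J}(\kappa m+q)\ge\int_\Omega\varphi\,dX\,dY-(1+\kappa)K,
\]
where their union $\Omega$ is a subset of the first quadrant of area $K$. Let $M=\sqrt{2\kappa K}$ and let $\mathcal T$ be the triangle $\varphi\le M$ in the first quadrant; its area is $M^2/(2\kappa)=K$. Since the areas agree,
\[
\int_\Omega\varphi-\int_{\mathcal T}\varphi=\int_{\Omega\setminus\mathcal T}(\varphi-M)-\int_{\mathcal T\setminus\Omega}(\varphi-M)\ge0 .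
\]
Finally, the triangle $\varphi\le y$ has area $y^2/(2\kappa)$, so $\int_{\mathcal T}\varphi=\int_0^My\cdot(y/\kappa)\,dy=M^3/(3\kappa)=\frac23MK$.
\end{proof}

\subsection*{Where $6/25$ comes from, and the plan}
After bidegree $(1,1)$, the next case is six monomials of bidegree $(1,2)$ or $(2,1)$. In the balanced box Lemma~\ref{lem:det} gives $|\Delta|\ll x^{18/5-\sigma_6(\kappa)}$. If the solutions lay exactly on the curve $s^2=t^3$, the saving would be $15\kappa$ for every $\kappa$, and $\kappa>\frac{18/5}{15}=\frac6{25}$ would suffice. They do not, and for $\kappa>\frac15$ the term $\theta$ is larger than $\eta^5$. The saving drops to $10\kappa+1$, and the lemma forces $\Delta=0$ only for $\kappa>\frac{13}{50}$, which is again above $\frac14$.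

Large bidegrees do better. Take $D\approx\Lambda/\alpha$ and $E\approx\Lambda/\beta$ with a large constant $\Lambda$, so that $K\approx\Lambda^2/(\alpha\beta)$. Per row, the factor $P^DQ^E$ costs $x^{2\Lambda}$, and Lemma~\ref{lem:sigma} saves the exponent $\frac23\Lambda\sqrt{2\kappa/(\alpha\beta)}-O(1)$. The saving wins for large $\Lambda$ if $\kappa>\frac92\alpha\beta$. By \eqref{eq:PQbound} we have $2\alpha+3\beta\le1+o(1)$, and if $\alpha,\beta>0$ the inequality of the arithmetic and geometric means gives
\begin{equation}\label{eq:amgm}
\alpha\beta=\frac{(2\alpha)(3\beta)}6\le\frac{(2\alpha+3\beta)^2}{24}\le\frac{1+o(1)}{24}.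
\end{equation}
So any $\kappa>\frac9{48}=\frac3{16}$ is enough. The price is a curve of high degree about which we know nothing, and on which the solutions still have to be counted.

On such a curve, however, the solutions lie \emph{exactly}. Modulo a prime $p$ they fall into $O(p)$ residue classes, not $(p+1)^2$, and within a class they depend on a single $p$-adic parameter with no error term. We therefore return to six monomials, stop the real subdivision at a length $x^{-\kappa}$ with $\kappa\le\frac15$, where the saving is still the full $15\kappa$, and obtain the rest from divisibility by $p^{0+1+\dots+5}=p^{15}$. This requires $p^{15}\gg x^{18/5-15\kappa}$, and the number of pieces is $x^\kappa\cdot p\asymp x^{6/25}$. The exponent does not depend on the choice of $\kappa$ in $(\frac3{16},\frac15]$.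

We take $\kappa=\frac15$. In each box, divide the range of $w$ into $O(x^{1/5})$ intervals of length at most $x^{-1/5}$. A \emph{cell} is a box together with one such interval, and the solutions of the cell are those in the box whose parameter $w$ lies in the interval. The proof has four steps.
\begin{enumerate}
\item Solutions with $ab$ or $uv$ at most $x^{0.23}$ are counted directly (Section~\ref{sec:fixed}). This bounds $\alpha,\beta$ from below and keeps the degrees $\Lambda/\alpha$, $\Lambda/\beta$ bounded.
\item The solutions of each remaining cell lie on $O(1)$ irreducible curves $G=0$ of bounded bidegree $(d,e)$ (Section~\ref{sec:aux}).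
\item If $d\le1$ or $e\le1$, the curve carries $\mathcal E(x)$ solutions (Section~\ref{sec:linear}).
\item If $d,e\ge2$, the curve carries $O(x^{1/25})$ solutions of the cell (Section~\ref{sec:padic}).
\end{enumerate}

\section{Solutions with one pair fixed}\label{sec:fixed}

For fixed $(u,v)$ the equation \eqref{eq:main} is a quadratic equation of Pell type in $(a,b)$; for fixed $(a,b)$ it is a cubic equation in $(u,v)$. In both cases we need a bound that is uniform in the fixed pair, which grows like a power of $x$. For the cubic equation, and for the equations of higher degree in Section~\ref{sec:linear}, the uniformity comes from a bound for unit equations that does not depend on their coefficients.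

Let $L$ be a number field and $\mathcal S$ a finite set of places of $L$ containing all infinite places. An element of $L$ is an \emph{$\mathcal S$-integer} if it has nonnegative valuation at every prime ideal outside $\mathcal S$, and a nonzero element is an \emph{$\mathcal S$-unit} if all these valuations are zero.

\begin{theorem}[Evertse, {\cite[Theorem 1]{Evertse}}]\label{thm:evertse}
Let $\mu_1,\mu_2\in L^*$. The equation $\mu_1\xi_1+\mu_2\xi_2=1$ has at most $3\cdot7^{[L:\mathbb Q]+2|\mathcal S|}$ solutions in $\mathcal S$-units $\xi_1,\xi_2$.
\end{theorem}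

\begin{lemma}\label{lem:thue}
Fix $r$ and $c$. Let $\Phi\in\mathbb Z[X,Y]$ be a form of degree $r$ with coefficients at most $x^c$ in absolute value and with at least three pairwise non-proportional linear factors over $\overline{\mathbb Q}$. Let $W$ be an integer with $0<|W|\le x^c$. Then, for $x$ large in terms of $r$ and $c$, the number of coprime pairs $(X,Y)\in\mathbb Z^2$ such that $\Phi(X,Y)\ne0$ and every prime dividing $\Phi(X,Y)$ divides $W$ is at most $\exp(C\log x/\log\log x)$ with $C=C(r,c)$.
\end{lemma}

Both hypotheses are needed. The form $X^2-8Y^2$ has only two linear factors and takes the value $1$ infinitely often; and without coprimality one admissible pair yields infinitely many by scaling with powers of $W$, if $|W|\ge2$.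

\begin{proof}
The polynomial $\Phi(1,Z)$ is nonzero of degree at most $r$, so $c_0=\Phi(1,k)\ne0$ for some $k\in\{0,\dots,r\}$, and $|c_0|\ll_rx^c$. Replace $\Phi(X,Y)$ by $\Phi(X,Y+kX)$ and the pair $(X,Y)$ by $(X,Y-kX)$. This preserves integrality, coprimality, the values and the number of linear factors, and the new form has $\Phi(1,0)=c_0$. So
\[
\Phi(X,Y)=c_0\prod_{i=1}^r(X-\rho_iY)
\]
with $\rho_1,\rho_2,\rho_3$ distinct, say. Let $L=\mathbb Q(\rho_1,\dots,\rho_r)$, of degree at most $r!$, and let $\mathcal S$ consist of the infinite places of $L$ and the places above the primes dividing $c_0W$. If $c_0W$ has $\omega$ distinct prime factors, then $\omega!\le|c_0W|\ll_r x^{2c}$, so $\omega\ll_{r,c}\log x/\log\log x$, and $|\mathcal S|\le r!\,(1+\omega)$.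

Let $(X,Y)$ be a pair counted by the lemma. The numbers $c_0\rho_i$ are algebraic integers, being roots of the monic integral polynomial $c_0^{r-1}\Phi(Z/c_0,1)$, and $c_0$ is an $\mathcal S$-unit. Hence each $X-\rho_iY$ is an $\mathcal S$-integer. Their product $\Phi(X,Y)/c_0$ is an $\mathcal S$-unit, so each factor is an $\mathcal S$-unit. Three linear forms in two variables are dependent:
\[
(\rho_2-\rho_3)(X-\rho_1Y)+(\rho_3-\rho_1)(X-\rho_2Y)+(\rho_1-\rho_2)(X-\rho_3Y)=0 .
\]
Dividing by $(\rho_2-\rho_1)(X-\rho_3Y)$ we obtain $\mu_1\xi_1+\mu_2\xi_2=1$ with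
\[
\xi_1=\frac{X-\rho_1Y}{X-\rho_3Y},\quad \xi_2=\frac{X-\rho_2Y}{X-\rho_3Y},\quad \mu_1=\frac{\rho_2-\rho_3}{\rho_2-\rho_1},\quad \mu_2=\frac{\rho_3-\rho_1}{\rho_2-\rho_1}.
\]
Here $\mu_1,\mu_2\in L^*$ do not depend on $(X,Y)$, so Theorem~\ref{thm:evertse} bounds the number of possible $\xi_1$. Given $\xi_1$, we have $(\xi_1-1)X=(\xi_1\rho_3-\rho_1)Y$, and the two coefficients do not both vanish because $\rho_1\ne\rho_3$. So $\xi_1$ determines $(X:Y)$, and by coprimality $(X,Y)$ up to sign. The number of pairs is at most $6\cdot7^{r!+2|\mathcal S|}$.
\end{proof}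

\begin{lemma}\label{lem:fixed}
There are $O(\log x)$ solutions with a given pair $(u,v)$, and $\mathcal E(x)$ solutions with a given pair $(a,b)$.
\end{lemma}

\begin{proof}
Fix $(a,b)$. The form $\Phi=a^2X^3-b^2Y^3$ has three non-proportional linear factors and coefficients at most $2x$, and $\Phi(u,v)=\lambda$ with $u,v$ coprime. Lemma~\ref{lem:thue} with $W=\lambda$ gives the second claim.

Fix $(u,v)$. Since $u,v$ are coprime and squarefree, $uv$ is squarefree. If $uv=1$, the equation is $(a-b)(a+b)=\lambda$, which has $O(1)$ solutions. Let $uv>1$ and let $L=\mathbb Q(\sqrt{uv})$, a real quadratic field. To turn \eqref{eq:main} into a norm equation multiply it by $u$: the algebraic integer $z=u^2a+vb\sqrt{uv}$ has norm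
\[
u^4a^2-v^2b^2\cdot uv=u\,(a^2u^3-b^2v^3)=u\lambda .
\]
The norm grows with $u$, but the number of ideals of this norm does not. That number is the product, over primes $p$, of the number of ideals of norm $p^k$ with $k=\nu_p(u\lambda)$, which is $k+1$ if $p$ splits in $L$, at most $1$ if $p$ is inert, and $1$ if $p$ ramifies. A prime $p\mid u$ divides the discriminant of $L$, which is $uv$ or $4uv$ because $uv$ is squarefree, so it ramifies and contributes $1$. A prime $p\nmid u$ contributes at most $\nu_p(\lambda)+1$. So the ideal $(z)$ takes at most $\prod_p(\nu_p(\lambda)+1)=O(1)$ values.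

Two positive generators of one ideal differ by a power of the fundamental unit $\varepsilon_0>1$ of $L$. The trace of $\varepsilon_0$ is an integer, equal to $\varepsilon_0-\varepsilon_0^{-1}>0$ or to $\varepsilon_0+\varepsilon_0^{-1}>2$; hence $\varepsilon_0-\varepsilon_0^{-1}\ge1$ or $\varepsilon_0+\varepsilon_0^{-1}\ge3$, and in both cases $\varepsilon_0\ge(1+\sqrt5)/2$. Since $1\le z\le2x^3$, each ideal has $O(\log x)$ admissible generators $z$. As $\sqrt{uv}$ is irrational, $z$ determines $(a,b)$.
\end{proof}

\begin{corollary}\label{cor:lopsided}
There are $O(x^{6/25})$ solutions with $ab\le x^{0.23}$ or $uv\le x^{0.23}$. A box that contains any other solution has $\alpha,\beta\ge0.11$.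
\end{corollary}

\begin{proof}
For $y\ge2$ there are at most $\sum_{k\le y}y/k\ll y\log y$ pairs of positive integers with product at most $y$. By Lemma~\ref{lem:fixed} the solutions in question number $\ll x^{0.23}(\log x)\,\mathcal E(x)\ll x^{0.24}$. If a box contains a solution with $ab,uv>x^{0.23}$, then $AB\ge ab/4$ and $UV\ge uv/4$ give $P,Q>\frac12x^{0.115}\ge x^{0.11}$.
\end{proof}

\section{Auxiliary curves}\label{sec:aux}

An integral form is \emph{primitive} if its coefficients have no common prime factor. The later steps need, besides the existence of the curves, a bound $x^{O(1)}$ for their coefficients: it limits the number of prime factors of the integers built from them.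

\begin{proposition}\label{prop:aux}
There is an absolute constant $c_0$ with the following property. For each cell in a box with $\alpha,\beta\ge0.11$ there are $O(1)$ primitive integral forms $G$, irreducible over $\mathbb Q$, of bidegrees $(d,e)\ne(0,0)$ with $d,e\le455$ and with coefficients at most $x^{c_0}$ in absolute value, such that every solution of the cell is a zero of one of them.
\end{proposition}

\begin{proof}
\emph{The determinants vanish.} Let $D=\lfloor50/\alpha\rfloor$, $E=\lfloor50/\beta\rfloor$ and $K=(D+1)(E+1)$. Then $D,E\le455$, $D\alpha+E\beta\le100$ and $K>2500/(\alpha\beta)$. By \eqref{eq:amgm},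
\[
\frac{2K}5>\frac{1000}{\alpha\beta}\ge24000\,(1-o(1))>154.8^2=23963.04
\]
for large $x$. Lemma~\ref{lem:sigma} gives $\sigma_K(\frac15)\ge(\frac23\cdot154.8-\frac65)K=102K$. By Lemma~\ref{lem:det}, any determinant $\Delta$ formed from $K$ solutions of the cell satisfies $|\Delta|\ll x^{100K-102K}$, so the integer $\Delta$ is zero.

\emph{A form through all solutions.} Consider the matrix with one row for each solution of the cell and one column for each of the $K$ monomials of bidegree $(D,E)$. We may assume that it has a row. All its $K\times K$ minors vanish, so its rank $k$ is less than $K$, and $k\ge1$ because the entries are positive. Choose a nonzero $k\times k$ minor and one further column. Form the $(k+1)\times(k+1)$ determinant on these $k+1$ columns whose first $k$ rows are those of the minor and whose last row consists of the monomials themselves. Expanding along the last row gives an integral form $F$ of bidegree $(D,E)$. It is nonzero, since the coefficient of the added monomial is the chosen minor up to sign. At a solution of the cell, $F$ is a $(k+1)\times(k+1)$ minor of the matrix or has two equal rows,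 so it vanishes. Its coefficients are $k\times k$ minors with entries at most $x^{D+E}$, so they are at most $K!\,x^{(D+E)K}$.

\emph{Factorization.} A factor of $F$ is again bihomogeneous: in a product, the parts of highest and of lowest degree in $(a,b)$ are the products of the corresponding parts of the factors, so these two degrees agree in each factor when they agree in the product, and the same holds for $(v,u)$. Thus $F$ has at most $D+E$ nonconstant irreducible factors over $\mathbb Q$; scale each to a primitive integral form $G$. Every solution of the cell is a zero of one of them.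

\emph{Coefficients of the factors.} By Gauss's lemma $F=GH$ with $H$ integral. Substitute $(a,b,v,u)=(\tau,\tau^N,\tau^{N^2},\tau^{N^3})$ with $N=1000$. The degrees of $F,G,H$ in each single variable are less than $N$, so by the uniqueness of base-$N$ expansions distinct monomials go to distinct powers of $\tau$. We obtain $\tilde F=\tilde G\tilde H$ in $\mathbb Z[\tau]$, with the same coefficients as before and degrees $O(1)$. Recall that the Mahler measure of $f=\gamma\prod_{i=1}^n(\tau-\tau_i)$ is $M(f)=|\gamma|\prod_i\max(1,|\tau_i|)$. It is multiplicative; the coefficients of $f$ are at most $2^nM(f)$, being $\gamma$ times elementary symmetric functions of the roots; and $M(f)\le\|f\|_2$, the Euclidean norm of the coefficient vector. Since the leading coefficient of $\tilde H$ is a nonzero integer, $M(\tilde H)\ge1$. Hence the coefficients of $G$ are at most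
\[
2^{\deg\tilde G}M(\tilde G)\le2^{\deg\tilde G}M(\tilde F)\ll\|\tilde F\|_2\le x^{O(1)}.\qedhere
\]
\end{proof}

\section{Curves of degree at most one in one pair}\label{sec:linear}

If $G$ is linear in $(a,b)$, the equation $G=0$ expresses $(a:b)$ through $(v:u)$, and substitution into \eqref{eq:main} gives an equation for one binary form, to which we want to apply Lemma~\ref{lem:thue}. The difficulty is that we have no control over $G$, so we must show that the binary form has three distinct linear factors whatever $G$ is. The following lemma covers both pairs of variables.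

\begin{lemma}\label{lem:three}
Let $(k,l)$ be $(3,2)$ or $(2,3)$, and let $R,S\in\mathbb Q[y,z]$ be nonzero coprime forms of the same degree $n\ge1$. Then $\Phi=y^kR^l-z^kS^l$ has at least three pairwise non-proportional linear factors over $\overline{\mathbb Q}$.
\end{lemma}

The number three is attained: for $(k,l)=(3,2)$, $R=z$, $S=y$ we get $\Phi=y^2z^2(y-z)$. The example also shows that the two terms of $\Phi$ need not be coprime, which is the point that the proof has to track.

\begin{proof}
We use the following fact. \emph{If $X,Y$ are coprime binary forms of degree $M\ge1$, then $XY(X-Y)$ has at least $M+2$ distinct linear factors.} Indeed, $X/Y$ defines a map $\mathbb P^1\to\mathbb P^1$ of degree $M$, and the Riemann--Hurwitz formula says that $\sum_\xi(e_\xi-1)=2M-2$, where $e_\xi$ is the ramification index at $\xi$. In each fiber the indices add up to $M$. So if the fibers over $0,\infty,1$ contain $N_0$ points together, then $3M-N_0\le2M-2$, and these points are the zeros of $X$, $Y$ and $X-Y$.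

Write $S=y^iS_1$ and $R=z^jR_1$ with $y\nmid S_1$, $z\nmid R_1$, and put $\mu=\min(k,li)$, $\nu=\min(k,lj)$. Then $\Phi=y^\mu z^\nu(X-Y)$ with
\[
X=y^{k-\mu}z^{lj-\nu}R_1^l,\qquad Y=y^{li-\mu}z^{k-\nu}S_1^l,\qquad M=\deg X=\deg Y=k+ln-\mu-\nu .
\]
We claim that $y$ divides exactly one of $X,Y$. If $i=0$, then $\mu=0$, $y^k\mid X$, and $y\nmid Y=z^{k-\nu}S_1^l$. If $i\ge1$, then $y\mid S$, so $y\nmid R_1$ by coprimality, and $y\nmid S_1$. One of the exponents $k-\mu$, $li-\mu$ is zero by the definition of $\mu$, and the other is not, because $k\ne li$: for $(3,2)$ by parity, and for $(2,3)$ because $3i>2$. This proves the claim. Exchanging $y\leftrightarrow z$, $R\leftrightarrow S$, $i\leftrightarrow j$ exchanges $X$ and $Y$, so $z$ also divides exactly one of $X,Y$.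

Consequently $M\ge1$, neither $y$ nor $z$ divides $X-Y$, and $X,Y$ are coprime, since any other common linear factor would divide both $R_1$ and $S_1$. The product $XY$ has at most $2+\deg R_1+\deg S_1=2+2n-i-j$ distinct linear factors. By the fact above, $X-Y$ has at least
\[
M+2-(2+2n-i-j)=k+(l-2)n+(i-\mu)+(j-\nu)
\]
of them. To these we add $y$ if $i\ge1$ and $z$ if $j\ge1$, from the factor $y^\mu z^\nu$. So $\Phi$ has at least $k+(l-2)n+\chi(i)+\chi(j)$ distinct linear factors, where $\chi(0)=0$ and $\chi(m)=m+1-\min(k,lm)$ for $m\ge1$. Now $\chi(1)=2-\min(k,l)=0$, and $\chi(m)\ge m+1-k\ge0$ for $m\ge2$. Finally $k+(l-2)n$ equals $3$ for $(k,l)=(3,2)$ and $2+n\ge3$ for $(k,l)=(2,3)$.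
\end{proof}

We recall the resultant. For integral binary forms $R,S$ of degree $n\ge1$ in $y,z$, it is the determinant $\operatorname{Res}(R,S)$ of the linear map $(R',S')\mapsto RR'+SS'$ from pairs of forms of degree $n-1$ to forms of degree $2n-1$, in the monomial bases. It is a $2n\times2n$ determinant in the coefficients of $R$ and $S$, and it is nonzero when $R,S$ are coprime. By Cramer's rule $\operatorname{Res}(R,S)\,y^{2n-1}$ and $\operatorname{Res}(R,S)\,z^{2n-1}$ are of the form $RR'+SS'$ with integral $R',S'$. Hence, if $y,z$ are coprime integers, every common divisor of $R(y,z)$ and $S(y,z)$ divides $\operatorname{Res}(R,S)$.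

\begin{proposition}\label{prop:linear}
Let $G$ be an integral form, irreducible over $\mathbb Q$, of bidegree $(d,e)\ne(0,0)$ with $d,e\le455$ and coefficients at most $x^{c_0}$ in absolute value. If $d\le1$ or $e\le1$, then $G$ vanishes at $\mathcal E(x)$ solutions.
\end{proposition}

\begin{proof}
\emph{Case $e=0$ or $d=0$.} Then $G$ is a binary form in $(a,b)$ or in $(v,u)$. If it vanishes at a solution, it has a rational linear factor, and being irreducible it is linear. So the coprime positive pair $(a,b)$, respectively $(u,v)$, is the same for all solutions on $G=0$, and Lemma~\ref{lem:fixed} applies.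

\emph{Case $d=1$, $e\ge1$.} Write $G=aS(v,u)-bR(v,u)$ with integral forms $R,S$ of degree $e$. If $R$ or $S$ were zero, or if they had a common factor, $G$ would be reducible; so they are nonzero and coprime. At a solution on $G=0$ we have $aS=bR$ with $\gcd(a,b)=1$, so $R(v,u)=\gamma a$ and $S(v,u)=\gamma b$ with an integer $\gamma$. Coprime forms have no common zero in $\mathbb P^1$, so $\gamma\ne0$, and $\gamma\mid\operatorname{Res}(R,S)$ because $\gcd(u,v)=1$. By \eqref{eq:main},
\[
u^3R(v,u)^2-v^3S(v,u)^2=\gamma^2(a^2u^3-b^2v^3)=\lambda\gamma^2 .
\]
The form on the left has degree $2e+3=O(1)$, coefficients $x^{O(1)}$, and three non-proportional linear factors by Lemma~\ref{lem:three} with $(k,l)=(3,2)$. Its value is nonzero and composed of primes dividing $W=\lambda\operatorname{Res}(R,S)$, where $0<|W|\le x^{O(1)}$. Lemma~\ref{lem:thue} leaves $\mathcal E(x)$ pairs $(u,v)$, and each determines $(a:b)=(R(v,u):S(v,u))$.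

\emph{Case $e=1$, $d\ge1$.} Write $G=vR(a,b)-uS(a,b)$ with integral forms $R,S$ of degree $d$, nonzero and coprime because $G$ is irreducible. At a solution, $vR=uS$ and $\gcd(u,v)=1$ give $R(a,b)=\gamma u$, $S(a,b)=\gamma v$ with an integer $\gamma\neq0$, and $\gamma\mid\operatorname{Res}(R,S)$ because $\gcd(a,b)=1$. Now
\[
a^2R(a,b)^3-b^2S(a,b)^3=\gamma^3(a^2u^3-b^2v^3)=\lambda\gamma^3 .
\]
Lemma~\ref{lem:three} with $(k,l)=(2,3)$ and Lemma~\ref{lem:thue} with $W=\lambda\operatorname{Res}(R,S)$ leave $\mathcal E(x)$ pairs $(a,b)$, and each determines $(u:v)=(R(a,b):S(a,b))$.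
\end{proof}

\section{Curves of degree at least two in both pairs}\label{sec:padic}

\begin{proposition}\label{prop:padic}
Let $G$ be a primitive integral form, irreducible over $\mathbb Q$, of bidegree $(d,e)$ with $2\le d,e\le455$ and coefficients at most $x^{c_0}$ in absolute value. Then $G$ vanishes at $O(x^{1/25})$ solutions of any given cell.
\end{proposition}

The aim is to split these solutions into $O(x^{1/25})$ classes, each lying on a second curve of bidegree $(1,2)$ or $(2,1)$. The second curve cannot contain the curve $G=0$, so B\'ezout's theorem bounds each class. This last step is the reason for separating the case $d,e\ge2$: for smaller degrees the second form could be a multiple of $G$ and would carry no information.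

\begin{proof}
\emph{The real bound.} Let $(D,E)=(1,2)$ if $Q\le x^{1/5}$ and $(D,E)=(2,1)$ otherwise, so that the higher degree goes to the smaller pair. In both cases $K=6$. By \eqref{eq:PQbound},
\begin{align*}
P^6Q^{12}&=(P^4Q^6)^{3/2}Q^3\le8x^{3+3/5} &&\text{if }Q\le x^{1/5},\\
P^{12}Q^6&=(P^4Q^6)^3Q^{-12}\le64x^{6-12/5} &&\text{if }Q>x^{1/5}.
\end{align*}
Both exponents equal $18/5$. Since $\sigma_6(\frac15)=3$, Lemma~\ref{lem:det} gives a constant $C_1$ such that $|\Delta|\le C_1x^{3/5}$ for every determinant $\Delta$ of bidegree $(D,E)$ formed from six solutions of the cell. Fix $C_2\ge1$ with $C_2^{15}\ge C_1$. Then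
\begin{equation}\label{eq:psize}
|\Delta|<p^{15}\qquad\text{for every }p>C_2x^{1/25}.
\end{equation}

\emph{Choice of the prime.} To parametrize the curve $p$-adically near a solution we need the partial derivative $G_a=\partial G/\partial a$ to be a unit there. The form $G_a$ is nonzero, for otherwise $G$ would be $b^d$ times a form in $(v,u)$, which is reducible. It has bidegree $(d-1,e)$, so it is not divisible by the irreducible form $G$, and the two are coprime. By B\'ezout's theorem they have $O(1)$ common zeros, which we discard. At every other solution on $G=0$ the value of $G_a$ is a nonzero integer of absolute value at most $x^{c_1}$, with $c_1$ absolute; this is where the bound for the coefficients is used. Such an integer has at most $25c_1$ prime factors exceeding $x^{1/25}$. Let $J=\lfloor25c_1\rfloor+1$. By Bertrand's postulate there are primes $p_i$ with $2^{i-1}C_2x^{1/25}<p_i\le2^iC_2x^{1/25}$ for $1\le i\le J$. They are distinct, exceed $x^{1/25}$, and are $O(x^{1/25})$. For each remaining solution one of them does not divide the value of $G_a$. It therefore suffices to fix $p=p_i$ and to show that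 there are $O(p)$ solutions of the cell with $G=0$ and $p\nmid G_a$. We call these solutions \emph{good}.

\emph{Residue classes.} Since both pairs are coprime, a good solution reduces to a point of $\mathbb P^1(\mathbb F_p)\times\mathbb P^1(\mathbb F_p)$ at which $G$ vanishes modulo $p$. View $G$ as a form in $(a,b)$ whose coefficients are forms of degree $e$ in $(v,u)$. As $G$ is primitive, one of these coefficients is nonzero modulo $p$, and it vanishes at no more than $e$ points $(v:u)$. Over each of these lie at most $p+1$ points $(a:b)$. Over any other $(v:u)$, the reduction of $G$ is a nonzero form of degree $d$ in $(a,b)$ with at most $d$ zeros. So the good solutions fall into at most $(d+e)(p+1)$ classes. Fix a class; we show that it contains $O(1)$ good solutions.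

\emph{Local parametrization.} At a good solution Euler's relation gives $aG_a+bG_b=dG=0$. If $p\mid b$, then $p\nmid a$ and so $p\mid G_a$, which is excluded. Hence $s=a/b\in\mathbb Z_p$. Whether $p\mid u$ depends only on the class. If $p\nmid u$, put $r=v/u$ and $g(Y,Z)=G(Y,1;Z,1)$. If $p\mid u$, then $p\nmid v$, and we put $r=u/v$ and $g(Y,Z)=G(Y,1;1,Z)$. In both cases $r\in\mathbb Z_p$, $g(s,r)=0$, the residues of $s$ and $r$ modulo $p$ are constant on the class, and $g_Y(s,r)$ is a $p$-adic unit, being $G_a$ divided by $b^{d-1}u^e$ or by $b^{d-1}v^e$.

Let $(s_0,r_0)$ come from one good solution of the class. We solve $g=0$ for the first variable as a power series in the second. Recall Hensel's lemma: if a ring $\mathcal R$ is complete with respect to an ideal $\mathfrak a$, and $f\in\mathcal R[Y]$ has $f(0)\in\mathfrak a$ and $f'(0)$ a unit, then $f$ has a root in $\mathfrak a$. Apply it to $\mathcal R=\mathbb Z_p[[X]]$, $\mathfrak a=(X)$ and $f(Y)=g(s_0+Y,r_0+X)$. The constant term of $f(0)$ is $g(s_0,r_0)=0$, and the constant term of $f'(0)$ is the unit $g_Y(s_0,r_0)$, so $f'(0)$ is a unit of $\mathcal R$. We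 obtain $\psi\in X\mathbb Z_p[[X]]$ with
\[
g(s_0+\psi(X),\,r_0+X)=0 .
\]
Let $(s,r)$ come from any good solution of the class, and write $r=r_0+pz$ with $z\in\mathbb Z_p$. The series $\psi(pz)$ converges to an element of $p\mathbb Z_p$, and $s'=s_0+\psi(pz)$ satisfies $g(s',r)=0$. Both $s$ and $s'$ are congruent to $s_0$ modulo $p$, so
\[
0=g(s,r)-g(s',r)=(s-s')\,\epsilon,\qquad \epsilon\equiv g_Y(s_0,r_0)\pmod p,
\]
as one sees on each monomial from $s^i-s'^i=(s-s')(s^{i-1}+\dots+s'^{i-1})$. Since $\epsilon$ is a unit, $s=s'$. Thus every good solution of the class has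
\[
(s,r)=(s_0+\psi(pz),\ r_0+pz),\qquad z\in\mathbb Z_p .
\]

\emph{Divisibility by $p^{15}$.} Take six good solutions of the class, with parameters $z_1,\dots,z_6$. Divide each row of $\Delta$ by the unit $b^Du^E$, or by $b^Dv^E$ if $p\mid u$. The entries become $s^ir^j$, respectively $s^ir^{E-j}$. So the entry in row $k$ and column $l$ is $\phi_l(pz_k)$, where $\phi_1,\dots,\phi_6\in\mathbb Z_p[[X]]$ are the series $(s_0+\psi(X))^i(r_0+X)^{j}$ in some order. Write $\phi_l=\sum_mc_{lm}X^m$. Then
\[
\phi_l(pz_k)\equiv\sum_{m=0}^{14}p^mz_k^m\cdot c_{lm}\pmod{p^{15}} .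
\]
By the Cauchy--Binet formula the determinant of the truncated sums is a $\mathbb Z_p$-linear combination of the terms $p^{m_1+\dots+m_6}\det(z_k^{m_i})$ with $0\le m_1<\dots<m_6\le14$. Each has $m_1+\dots+m_6\ge0+1+\dots+5=15$. Hence the integer $\Delta$ is divisible by $p^{15}$, and by \eqref{eq:psize} it is zero.

\emph{Conclusion.} The matrix of the six monomials of bidegree $(D,E)$ at the good solutions of the class has rank less than $6$. A nonzero rational vector in its kernel is a nonzero form $F'$ of bidegree $(D,E)$ that vanishes at all of them. One of $D,E$ equals $1$, while $d,e\ge2$, so $G\nmid F'$, and since $G$ is irreducible the two forms are coprime. By B\'ezout's theorem the class contains at most $dE+eD=O(1)$ good solutions. There are $O(p)$ classes, so there are $O(p)=O(x^{1/25})$ good solutions for each of the $J=O(1)$ primes.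
\end{proof}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:end}

By Corollary~\ref{cor:lopsided}, all but $O(x^{6/25})$ solutions lie in boxes with $\alpha,\beta\ge0.11$. Such a box consists of $O(x^{1/5})$ cells. By Proposition~\ref{prop:aux} the solutions of a cell lie on $O(1)$ curves $G=0$. Every bidegree $(d,e)\ne(0,0)$ is covered by Proposition~\ref{prop:linear} or by Proposition~\ref{prop:padic}, so each curve carries $\ll\mathcal E(x)+x^{1/25}\ll x^{1/25}$ solutions of the cell. Hence the box contains $\ll x^{1/5+1/25}=x^{6/25}$ solutions. There are $O((\log x)^2)$ boxes, so the number of solutions is $\ll x^{6/25}(\log x)^2$. This proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:shift} and the upper bound in Theorem~\ref{thm:consecutive}. \qed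

\begin{thebibliography}{9}

\bibitem{Evertse}
Evertse, Invent. Math. \textbf{75} (1984), 561--584.

\bibitem{exponents}
\emph{On the maximal and minimal exponent of the prime power divisors of integers},
\texttt{http://publi.math.unideb.hu/load\_doc.php?p=1104\&t=pap}.

\end{thebibliography}
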